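# Powers of $\varphi(hA)$ for $A$-stable Runge–Kutta methods: growth with the dimension

## 1. Logarithmic norms, shift spaces, stability functions and contact points

Throughout, $s\ge 1$, $\|\cdot\|$ is a norm on $\mathbb R^s$, $A$ is a real $s\times s$ matrix, and matrix norms are the induced ones.

**Definition (logarithmic norm).** $\mu[A]=\lim_{\varepsilon\downarrow0}\dfrac{\|I+\varepsilon A\|-1}{\varepsilon}.$

The limit exists: $\varepsilon\mapsto\|I+\varepsilon A\|$ is convex, so the quotient is nondecreasing in $\varepsilon$, and it is bounded below by $-\|A\|$.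

*Example.* For the maximum norm, $\|I+\varepsilon A\|_\infty=\max_i\big(|1+\varepsilon a_{ii}|+\varepsilon\sum_{j\ne i}|a_{ij}|\big)$. For small $\varepsilon$ the absolute value around $1+\varepsilon a_{ii}$ can be dropped, so $\mu_\infty[A]=\max_i\big(a_{ii}+\sum_{j\neq i}|a_{ij}|\big)$. In particular
$$A_0=\begin{pmatrix}-1&1\\0&0\end{pmatrix}\qquad\text{has}\qquad \mu_\infty[A_0]=\max(-1+1,\,0)=0 .$$

**Lemma 1.** $\mu[A]\le 0$ if and only if $\|e^{tA}\|\le 1$ for all $t\ge0$.

*Proof.* If $\mu[A]\le0$, then for fixed $t$ we have $\|I+\tfrac tNA\|\le 1+\tfrac tN\,o(1)$ as $N\to\infty$, so $\|e^{tA}\|=\lim_N\|(I+\tfrac tNA)^N\|\le\lim_N(1+\tfrac tN o(1))^N=1$. Conversely, $\|I+\varepsilon A\|\le\|e^{\varepsilon A}\|+O(\varepsilon^2)\le1+O(\varepsilon^2)$, so $\mu[A]\le0$. $\blacksquare$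

Consequently, if $\mu[A]\le0$, all eigenvalues of $A$ lie in $\operatorname{Re}z\le0$.

**Definition (shift space).** Let $X$ be a finite-dimensional real vector space of bounded real-analytic functions on $\mathbb R$ restricted to $[0,\infty)$, spanned by real and imaginary parts of exponentials $e^{\lambda t}$ with $\operatorname{Re}\lambda\le0$. Give it the norm $\|p\|=\sup_{t\ge0}|p(t)|$ and the operator $A=d/dt$. (Here "bounded" means bounded on $[0,\infty)$.)

On each exponential, hence on all of $X$, $e^{\tau A}p=p(\cdot+\tau)$. So $\|e^{\tau A}\|\le1$ for $\tau\ge0$, and $\mu[A]\le0$ by Lemma 1. A choice of basis turns $X$ into $\mathbb R^{\dim X}$ with some norm. Also, since exponentials with distinct exponents are linearly independent, $A$ is diagonalizable over $\mathbb C$, and $f(A)$ multiplies each $e^{\lambda t}$ by $f(\lambda)$.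

*Example.* Let $X=\operatorname{span}\{1,e^{-t}\}$ and use the coordinates $x_1=p(0)$, $x_2=p(\infty)$, so $p=x_2+(x_1-x_2)e^{-t}$. Since $p$ is monotone, $\|p\|=\max(|x_1|,|x_2|)$. Since $p'=(x_2-x_1)e^{-t}$, the derivative sends $(x_1,x_2)$ to $(x_2-x_1,0)$. So this shift space is exactly $A_0$ with the maximum norm.

**Definition ($A$-stable stability function).** Consider the initial-value problem
$$U'(t)=AU(t)+r(t),\qquad U(0)=u_0. \tag{1}$$
A Runge–Kutta method with step $h>0$ gives the process
$$u_n=\varphi(hA)u_{n-1}+r_n, \tag{2}$$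
where the stability function $\varphi$ is a real rational function with $\varphi(0)=1$. The method is $A$-stable if $|\varphi(z)|\le1$ for $\operatorname{Re}z\le0$.

Then $\varphi$ has no pole in $\operatorname{Re}z\le0$ and is finite at $\infty$, with $\varphi(\infty)$ real; and $\varphi(hA)$ is defined whenever $\mu[A]\le0$. We assume $\varphi$ nonconstant: if $\varphi\equiv1$, then $\varphi(hA)^n=I$.

*Examples.* We carry three functions along.

* The trapezoidal rule (and the implicit midpoint rule): $\varphi(z)=\dfrac{1+z/2}{1-z/2}$, with $\varphi(\infty)=-1$.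
* Backward Euler: $\varphi(z)=\dfrac1{1-z}$, with $\varphi(\infty)=0$.
* Two-stage Lobatto IIIC: $\varphi(z)=\dfrac1{1-z+z^2/2}$, with $\varphi(\infty)=0$. Its poles are $1\pm i$ and $|\varphi(iy)|^{-2}=(1-\tfrac{y^2}2)^2+y^2=1+\tfrac{y^4}4$, so $|\varphi|\le1$ on $\operatorname{Re}z\le 0$ by the maximum principle.

The growth of $\varphi(hA)^n$ will be decided by the places on $i\mathbb R\cup\{\infty\}$ where $|\varphi|=1$. The next lemma says that contact there is always of first order.

**Lemma 2.** Let $g$ be analytic near $0$ and nonconstant, $|g(0)|=1$, and $|g(w)|\le1$ for small $w$ with $\operatorname{Re}w<0$. Then $g(w)=g(0)\big(1+\kappa w+O(w^2)\big)$ with $\kappa>0$.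

*Proof.* Write $g(w)=g(0)(1+\kappa w^j+O(w^{j+1}))$ with $j\ge1$, $\kappa\ne0$. Then $1\ge|g(w)|^2=1+2\operatorname{Re}(\kappa w^j)+O(|w|^{j+1})$. Putting $w=\rho e^{i\alpha}$ with $\cos\alpha<0$, dividing by $\rho^j$ and letting $\rho\to0$ gives $\operatorname{Re}(\kappa e^{ij\alpha})\le0$ for all these $\alpha$. The directions $\kappa e^{ij\alpha}$ fill an open arc of length $j\pi$, and this arc must lie in a closed half plane; so $j=1$. Then multiplication by $\kappa$ maps the left half plane into its closure, which forces $\kappa>0$. $\blacksquare$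

*At infinity.* If $|\varphi(\infty)|=1$, apply the lemma to $g(w)=\varphi(1/w)$, which is allowed since $\operatorname{Re}(1/w)$ and $\operatorname{Re}w$ have the same sign. With $\omega=\varphi(\infty)=\pm1$ we get
$$\varphi(1/w)=\omega\exp\big(\kappa w+w^2R(w)\big),\qquad \kappa>0,\ R\text{ analytic near }0. \tag{3}$$
For the trapezoidal rule, $\varphi(1/w)=-\frac{1+2w}{1-2w}=-(1+4w+\cdots)$, so $\omega=-1$, $\kappa=4$.

*At finite points.* Suppose $|\varphi(\infty)|<1$. The rational function $1-|\varphi(iy)|^2$ of $y$ is nonnegative and not identically $0$, so it has finitely many real zeros.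

**Definition (contact points and their orders).** Let $|\varphi(\infty)|<1$. The contact points are the finitely many points $iy_1,\dots,iy_K$ of $i\mathbb R$ where $|\varphi|=1$. (The point $0$ is always one of them.) Near $\eta=0$ write
$$\varphi(i(y_k+\eta))=\varphi(iy_k)\exp\big(i\tau_k\eta+ib_k(\eta)-a_k(\eta)\big), \tag{4}$$
with $\tau_k\in\mathbb R$, $a_k,b_k$ real analytic, $b_k=O(\eta^2)$. The order of vanishing of $a_k$ at $0$ is called $2q_k$, and that of $b_k$ is called $j_k\in\{2,3,\dots,\infty\}$.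

This is meaningful. By Lemma 2 applied to $g(w)=\varphi(iy_k+w)$ we have $g(w)=g(0)e^{G(w)}$ with $G(0)=0$ and
$$G'(0)=\varphi'(iy_k)/\varphi(iy_k)=\tau_k>0. \tag{5}$$
Put $-a_k(\eta)=\operatorname{Re}G(i\eta)$ and $b_k(\eta)=\operatorname{Im}G(i\eta)-\tau_k\eta$; both are $O(\eta^2)$. Since $|\varphi|\le1$ on $i\mathbb R$, $a_k\ge0$, and $a_k\not\equiv0$; so its order is even and its leading coefficient is positive. Since $1-|\varphi|^2=1-e^{-2a_k}$, the number $2q_k$ is also the order of the zero of $1-|\varphi(iy)|^2$ at $y_k$.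

*Examples.* Backward Euler: $|\varphi(iy)|^{-2}=1+y^2$, so $0$ is the only contact point, and $-\log(1-i\eta)=i\eta-\tfrac{\eta^2}2-\tfrac{i\eta^3}3+\cdots$ gives $2q=2$, $j=3$. Lobatto IIIC: $|\varphi(iy)|^{-2}=1+y^4/4$, so $0$ is the only contact point and $2q=4$. Moreover $1-z+\frac{z^2}2=e^{-z}+\frac{z^3}6+O(z^4)$, so $\varphi(z)=e^z(1-\frac{z^3}6+\cdots)$ and $\log\varphi(i\eta)=i\eta+\frac{i\eta^3}6+O(\eta^4)$; hence $j=3$.

**Definition (worst-case growth).**
$$S(s)=\sup\|\varphi(hA)^n\|,$$
the supremum over all norms on $\mathbb R^s$, all real $s\times s$ matrices $A$ with $\mu[A]\le0$, all $n\ge1$ and all $h>0$.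

*Example.* For $s=1$ the condition is $A=a\le0$, and $|\varphi(ha)^n|\le1$. With $a=0$ this gives $S(1)=1$.

**Lemma 3.** $S(s)\ge1$ and $S(s+1)\ge S(s)$.

*Proof.* $A=0$ gives $S(s)\ge1$. Given $A$ and a norm on $\mathbb R^s$, take $A\oplus(-1)$ on $\mathbb R^s\oplus\mathbb R$ with the maximum of the two norms. Its exponential $e^{tA}\oplus e^{-t}$ is a contraction, and the norm of $\varphi(hA)^n\oplus\varphi(-h)^n$ is at least $\|\varphi(hA)^n\|$. $\blacksquare$

## 2. Which power of $s$ bounds $\|\varphi(hA)^n\|$?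

The process (2) is called stable if the norms $\|\varphi(hA)^n\|$ are of moderate size; the stiff situation of interest is $h\|A\|\gg1$. A result of Lubich and Nevanlinna says that if $\mu[A]\le0$ and the method is $A$-stable, then
$$\|\varphi(hA)^n\|\le\gamma s\qquad(s\ge1,\ n\ge1,\ h>0), \tag{6}$$
with $\gamma$ depending only on $\varphi$, not on $A$, $h$, $s$ or the norm. The paper "Stiffness In Numerical Initial-Value Problems" (http://www.math.leidenuniv.nl/~spijker/Spijker(1996)-JCAM.pdf) asks whether this can be improved to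
$$\|\varphi(hA)^n\|\le\gamma s^\alpha\qquad(s\ge1,\ n\ge1,\ h>0) \tag{7}$$
with a fixed $\alpha<1$ and $\gamma$ depending only on $\varphi$, for all norms and all $A$ with $\mu[A]\le0$; that is, whether $S(s)\le\gamma s^\alpha$. The conjecture stated there has two parts.

* (i) For every $A$-stable Runge–Kutta method, (7) holds with $\alpha=\frac12$ for some $\gamma$ depending only on $\varphi$.
* (ii) There are $A$-stable Runge–Kutta methods for which (7) fails for every $\alpha<\frac12$, whatever $\gamma$ is taken.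

We prove that the conjecture is false: (ii) is true, (i) is not. Recall that $\varphi$ is nonconstant.

**Theorem 1.** If $|\varphi(\infty)|=1$, then $S(s)\ge s/91$ for all $s\ge1$. Hence (7) fails for every $\alpha<1$, and with (6), $s/91\le S(s)\le\gamma s$.

**Theorem 2.** If $|\varphi(\infty)|<1$, then $S(s)\le\gamma\sqrt s$ with $\gamma$ depending only on $\varphi$.

**Theorem 3.** Let $|\varphi(\infty)|<1$, with contact data as in (4).

* If $j_k<2q_k$ for some $k$, then $c\sqrt s\le S(s)\le\gamma\sqrt s$ with some $c>0$.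
* If $j_k\ge2q_k$ for all $k$, then $1\le S(s)\le\gamma$.

Here $c$ and $\gamma$ depend only on $\varphi$. So $S(s)$ is always of exact order $s$, $\sqrt s$ or $1$, and (7) with $\alpha=\frac12$ holds for $\varphi$ if and only if $|\varphi(\infty)|<1$. Part (i) fails for the trapezoidal rule, and indeed for all Gauss methods, since $|\varphi(\infty)|=1$ for them; the same methods prove (ii), because $s/91\le\gamma s^\alpha$ for all $s$ is impossible when $\alpha<1$. By the computations in Section 1, Lobatto IIIC with two stages has order $\sqrt s$ (as $j=3<4=2q$), and backward Euler is bounded (as $j=3\ge2=2q$).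

## 3. Dimension two, and Euclidean norms

Take the matrix $A_0$ of Section 1 with the maximum norm. Its eigenvalues are $-1$ and $0$, so $f(hA_0)=f(0)I+(f(0)-f(-h))A_0$ for every rational $f$ without poles at $0,-h$. With $x=\varphi(-h)^n$,
$$\varphi(hA_0)^n=\begin{pmatrix}x&1-x\\0&1\end{pmatrix},\qquad\|\varphi(hA_0)^n\|_\infty=\max(1,|x|+|1-x|).$$
For backward Euler $x=(1+h)^{-n}\in(0,1)$ and the norm is $1$. For the trapezoidal rule and $n=1$, $x=\frac{2-h}{2+h}\to-1$ as $h\to\infty$, so the norm tends to $3$. Thus $S(2)\ge3$ for the trapezoidal rule. In the picture of the shift space $\operatorname{span}\{1,e^{-t}\}$, the function $-1+2e^{-t}$ of norm $1$ is sent, in the limit, to $-1-2e^{-t}$ of norm $3$. The stiff limit $h\to\infty$ already does the damage.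

If the norm comes from an inner product, nothing grows: $\mu[A]\le0$ then means $\langle Ax,x\rangle\le0$, and von Neumann's theorem gives $\|\varphi(hA)\|\le\sup_{\operatorname{Re}z\le0}|\varphi|\le 1$.

This suggests a first attempt at part (i). By John's theorem every norm on $\mathbb R^s$ satisfies $|x|\le\|x\|\le\sqrt s\,|x|$ for a suitable Euclidean norm $|\cdot|$. If $A$ were dissipative in $|\cdot|$, von Neumann's theorem would give $\|\varphi(hA)^n\|\le\sqrt s$ at once. The attempt stops at the "if": in the norm $|\cdot|$ we only know $|e^{tA}|\le\sqrt s$, which is not contractivity, and von Neumann's theorem does not apply. This can already occur for $A_0$ with the standard Euclidean norm: the symmetric part of $A_0$ is $\begin{pmatrix}-1&\frac12\\ \frac12&0\end{pmatrix}$, with determinant $-\frac14$, hence with a positive eigenvalue. Theorem 1 shows that this obstacle is real.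

## 4. Undamped frequencies stop at $\sqrt s$

To look for large growth, one tries shift spaces. The most natural choice has purely imaginary spectrum: real distinct frequencies $\nu_1,\dots,\nu_m>0$, and $X=\operatorname{span}\{\cos\nu_lt,\sin\nu_lt\}$, $s=2m$. One chooses phases so that $\varphi(hA)^n$ aligns all terms at $t=0$. This can never give more than $\sqrt s$, for any $\varphi$.

**Remark 1.** On such a space $\|\varphi(hA)^n\|\le\sqrt{s}$. Indeed, let $P=\operatorname{Re}\sum_lc_le^{i\nu_lt}$. The mean value of $P^2$ over $[0,T]$ tends to $\frac12\sum|c_l|^2$ as $T\to\infty$, so $\|P\|^2\ge\frac12\sum|c_l|^2$. On the other hand, for every $t$,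
$$|(\varphi(hA)^nP)(t)|\le\sum_l|c_l||\varphi(ih\nu_l)|^n\le\sum_l|c_l|\le\sqrt m\Big(\sum_l|c_l|^2\Big)^{1/2}\le\sqrt{2m}\,\|P\|=\sqrt s\,\|P\| .$$

What stops the attempt is orthogonality in time average: undamped waves all live on the whole half line, so a sum of $m$ of them with unit amplitude must have sup norm at least $\sqrt{m/2}$. To beat $\sqrt s$ one needs $L$ functions whose sum has bounded sup norm although each contributes a fixed positive amount after the operator has acted. Functions living on *different time scales* have bounded sums, and damping provides them. This is the idea for Theorem 1: the building block will be a difference of two nearly equal damped exponentials, $e^{\lambda t}-e^{\lambda't}$. It vanishes at $t=0$, is small until $t$ is about $|\operatorname{Re}\lambda|^{-1}$, and decays afterwards.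

## 5. Contact at infinity: linear growth (Theorem 1)

Let $|\varphi(\infty)|=1$.

**Step 1: replace $\varphi(hA)^n$ by $e^{A^{-1}}$.** The aim is to remove $\varphi$ from the problem. Let $A$ be invertible and diagonalizable over $\mathbb C$, with $\mu[A]\le0$. Take $h=\kappa n$ with $\kappa$ from (3). For an eigenvalue $\lambda$ of $A$ put $w=1/(\kappa n\lambda)$. Then (3) gives, for $n$ large,
$$\varphi(h\lambda)^n=\omega^n\exp\Big(\frac1\lambda+\frac1{\kappa^2n\lambda^2}R\Big(\frac1{\kappa n\lambda}\Big)\Big),$$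
so $\omega^{-n}\varphi(h\lambda)^n\to e^{1/\lambda}$. Since $A$ is diagonalizable, $\omega^{-n}\varphi(\kappa nA)^n\to e^{A^{-1}}$ as $n\to\infty$. Hence
$$S(s)\ge\|e^{A^{-1}}\|. \tag{8}$$
Here $h\|A\|\to\infty$: this is the stiff regime. The function $e^{1/\lambda}$ has modulus at most $1$ on the left half plane, but oscillates violently near $\lambda=0$: a change of $\lambda\approx i/b$ by $b^{-2}$ changes $1/\lambda$ by about $1$. This is what we exploit.

**Step 2: choose the shift space.** We want pairs $\lambda,\lambda'$ that are close to each other but have $e^{1/\lambda}\neq e^{1/\lambda'}$. Let $L\ge1$, $b_i=2\pi2^i$ for $i=1,\dots,L$, and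
$$\lambda_i=\frac1{-1-ib_i},\qquad\lambda_i'=\frac1{-2-ib_i}$$
(in $ib_i$ the first $i$ is the imaginary unit). Their real parts are negative. The $4L$ numbers $\lambda_i,\lambda_i',\bar\lambda_i,\bar\lambda_i'$ are distinct, because their reciprocals $-1\mp ib_i$, $-2\mp ib_i$ are. Let $X$ be the shift space spanned by the real and imaginary parts of $e^{\lambda_it},e^{\lambda_i't}$. Then $\dim X=4L$. (A function of $X$ vanishing on $[0,\infty)$ is zero, so the sup is a norm.) The operator $A=d/dt$ is invertible and diagonalizable, and $\mu[A]\le0$.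

**Step 3: the test function has bounded norm.** Let $p_i=e^{\lambda_it}-e^{\lambda_i't}$ and $P=\operatorname{Re}\sum_{i=1}^Lp_i\in X$. We have
$$|\lambda_i-\lambda_i'|=\frac1{|1+ib_i||2+ib_i|}\le\frac1{b_i^2},\qquad-\operatorname{Re}\lambda_i=\frac1{1+b_i^2}\ge\frac1{2b_i^2},\qquad-\operatorname{Re}\lambda_i'=\frac2{4+b_i^2}\ge\frac1{2b_i^2};$$
the last two hold because $b_i^2\ge1$ and $3b_i^2\ge4$. For $t\ge0$ put $u_i=t/b_i^2$. Since $|e^a-e^b|\le|a-b|$ for $a,b$ in the closed left half plane, $|p_i(t)|\le t|\lambda_i-\lambda'_i|\le u_i$. By the bound on the real parts, $|p_i(t)|\le2e^{-u_i/2}$. So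
$$|p_i(t)|\le\min(u_i,\,2e^{-u_i/2}).$$
For fixed $t>0$ the $u_i$ form a geometric progression with ratio $\frac14$. Those with $u_i\le1$ contribute at most $1+\frac14+\frac1{16}+\cdots=\frac43$. Those with $u_i>1$, in increasing order, are larger than $1,4,16,\dots$, and contribute at most $2(e^{-1/2}+e^{-2}+e^{-8}+\cdots)<1.49$. Hence $\|P\|<\frac43+1.49<3$, for every $L$.

**Step 4: the image is large at $t=0$.** The operator $e^{A^{-1}}$ multiplies $e^{\lambda t}$ by $e^{1/\lambda}$ and commutes with taking real parts. As $b_i\in2\pi\mathbb Z$, $e^{1/\lambda_i}=e^{-1-ib_i}=e^{-1}$ and $e^{1/\lambda_i'}=e^{-2}$. Therefore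
$$(e^{A^{-1}}P)(0)=\operatorname{Re}\sum_{i=1}^L\big(e^{1/\lambda_i}-e^{1/\lambda_i'}\big)=L(e^{-1}-e^{-2})>0.232\,L ,$$
although $P(0)=0$. So $\|e^{A^{-1}}\|\ge0.232L/3\ge L/13$, and (8) gives $S(4L)\ge L/13$.

**Step 5: all dimensions.** For $s\ge4$ let $L=\lfloor s/4\rfloor$. Then $s\le4L+3\le7L$, so by Lemma 3 $S(s)\ge S(4L)\ge L/13\ge s/91$. For $s\le3$, $S(s)\ge1\ge s/91$. $\blacksquare$

## 6. The norm $\|f\|_{\mathcal M}$ and Carlson's inequality

For the remaining theorems we replace $A$ by $hA$ and assume $h=1$; this keeps $\mu[A]\le0$.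

**Definition.** Let $f$ be rational, analytic in $\operatorname{Re}z\le0$ and at $\infty$. Then there is an exponentially decaying exponential polynomial $k_f$ with
$$f(z)=f(\infty)+\int_0^\infty e^{zu}k_f(u)\,du\qquad(\operatorname{Re}z\le0), \tag{9}$$
and we put $\|f\|_{\mathcal M}=|f(\infty)|+\|k_f\|_{L^1(0,\infty)}$.

The representation (9) follows from partial fractions and $(p-z)^{-m}=\int_0^\infty\frac{u^{m-1}}{(m-1)!}e^{-pu}e^{zu}du$ for $\operatorname{Re}p>0$.

*Examples.* Backward Euler: $k_\varphi=e^{-u}$ and $\|\varphi\|_{\mathcal M}=1$. Trapezoidal rule: $\varphi(z)=-1+\frac4{2-z}$, $k_\varphi=4e^{-2u}$, $\|\varphi\|_{\mathcal M}=1+2=3$.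

**Lemma 4.** (a) $\|fg\|_{\mathcal M}\le\|f\|_{\mathcal M}\|g\|_{\mathcal M}$. (b) If $\mu[A]\le0$, then $f(A)=f(\infty)I+\int_0^\infty k_f(u)e^{uA}du$. (c) If $\mu[A]\le 0$, $\|x\|\le1$, and $\ell$ is a real linear functional with $\|\ell\|\le1$, extended complex-linearly to $\mathbb C^s$, then $|\ell(f(A)x)|\le\|f\|_{\mathcal M}$.

*Proof.* (a) Multiplying two representations (9) gives $k_{fg}=f(\infty)k_g+g(\infty)k_f+k_f*k_g$ by uniqueness of Laplace transforms; take norms. (b) For $\operatorname{Re}p>0$, $\int_0^\infty e^{-pu}e^{uA}du=(pI-A)^{-1}$, the integral converging since $\|e^{uA}\|\le1$. Differentiating $m-1$ times in $p$ gives $\int_0^\infty\frac{u^{m-1}}{(m-1)!}e^{-pu}e^{uA}du=(pI-A)^{-m}$. Sum over the partial fractions. (c) By (b), $\ell(f(A)x)=f(\infty)\ell(x)+\int_0^\infty k_f(u)\ell(e^{uA}x)du$, where $|\ell(x)|\le 1$ and $|\ell(e^{uA}x)|\le1$. $\blacksquare$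

If $f(A)$ is real, the supremum over $\ell$ and $x$ in (c) gives $\|f(A)\|\le\|f\|_{\mathcal M}$. For instance, $\|\varphi(hA)\|\le3$ for the trapezoidal rule, and Section 3 shows that $3$ is approached.

**Lemma 5 (Carlson's inequality).** $\|k\|_{L^1(0,\infty)}^2\le\pi\|k\|_2\|uk\|_2$ and $\|k\|_{L^1(\mathbb R)}^2\le2\pi\|k\|_2\|uk\|_2$.

*Proof.* Let $k\ne0$ and $\lambda=\|k\|_2/\|uk\|_2$. By Cauchy–Schwarz on $(0,\infty)$,
$$\|k\|_1^2\le\int_0^\infty\frac{du}{1+\lambda^2u^2}\int_0^\infty(1+\lambda^2u^2)|k|^2du=\frac\pi{2\lambda}\big(\|k\|_2^2+\lambda^2\|uk\|_2^2\big)=\pi\|k\|_2\|uk\|_2 .$$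
On $\mathbb R$ the first integral is $\pi/\lambda$. $\blacksquare$

By (9), $f(iy)-f(\infty)$ is the Fourier integral $\int k_f(u)e^{iyu}du$, and its $y$-derivative is $if'(iy)$. Plancherel's theorem gives
$$2\pi\|k_f\|_2^2=\int_{-\infty}^{\infty}|f(iy)-f(\infty)|^2dy,\qquad2\pi\|uk_f\|_2^2=\int_{-\infty}^{\infty}|f'(iy)|^2dy. \tag{10}$$

**Fixing constants for $|\varphi(\infty)|<1$.** Put $a=\varphi(\infty)$ and $q=\max_kq_k$. Choose $\delta\in(0,1]$ and $c>0$ such that, for all $k$, the following hold.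

* The intervals $I_k=[y_k-\delta,y_k+\delta]$ are disjoint, (4) holds on $I_k$, and $a_k(\eta)\ge c\,\eta^{2q_k}$ for $|\eta|\le\delta$. With $d=|y-y_k|\le1$ this gives $|\varphi(iy)|\le e^{-cd^{2q_k}}\le e^{-cd^{2q}}$ on $I_k$.
* On the disc $|z-iy_k|\le2\delta$, $\varphi$ is analytic without zeros, and $|\varphi'/\varphi-\tau_k|\le\tau_k/2$. This is possible by (5).
* $3\delta\tau_k<2\pi$.

Let $E=\mathbb R\setminus\bigcup_kI_k$. By compactness of the closure of $E$ together with $\infty$, there is $\rho_0\in(0,1)$ with $|\varphi(iy)|\le\rho_0$ on $E$ and $|a|\le\rho_0$. From now on $C$ denotes constants depending only on $\varphi$, possibly different at each occurrence.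

**Why $\|\varphi^n\|_{\mathcal M}$ alone does not prove Theorem 2.** The direct plan is to bound $\|\varphi(A)^n\|\le\|\varphi^n\|_{\mathcal M}$. For $n\ge2$, near a contact point $|\varphi^n|\le e^{-cnd^{2q}}$, while $|(\varphi^n)'|\le Cn e^{-c(n-1)d^{2q}}$; the parts over $E$, and the constant $a^n$ over $I_k$, are geometrically small. So the integrals in (10) for $f=\varphi^n$ are at most $Cn^{-1/(2q)}$ and $Cn^{2-1/(2q)}$, and Lemma 5 yields $\|\varphi^n\|_{\mathcal M}\le Cn^{\frac12-\frac1{4q}}$, which depends on $n$. No refinement can remove $n$ in general: $\|\varphi^n\|_{\mathcal M}$ does not know $s$, so if it were bounded in $n$, then $S$ would be bounded; and Section 8 shows that $S(s)\ge c\sqrt s$ for Lobatto IIIC. The dimension must enter. It will enter as the dimension of a space of functions, through a trace.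

## 7. No contact at infinity: the bound $\gamma\sqrt s$ (Theorem 2)

Let $|\varphi(\infty)|<1$. We split $1=\Theta+\theta$ with
$$\Theta(z)=\prod_{k=1}^K\Big(\frac{z-iy_k}{z-1}\Big)^{q},\qquad\theta=1-\Theta .$$
The factor $\Theta$ vanishes at the contact points and will make $\|\varphi^n\Theta\|_{\mathcal M}$ bounded. The factor $\theta$ has its only pole at $1$ and vanishes at $\infty$, so it is analytic in $\operatorname{Re}z\le\frac12$ and
$$|\theta(z)|\le\frac C{1+|z|}\qquad(\operatorname{Re}z\le\tfrac12). \tag{11}$$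

**Step 1: $\|\varphi^n\Theta\|_{\mathcal M}\le C$.** This disposes of the part away from contact. For $n=1$ it is one fixed function. Let $n\ge2$ and $g=\varphi^n\Theta$; then $g(\infty)=a^n$. All functions are evaluated at $iy$.

On $E$ write $g-a^n=(\varphi^n-a^n)-\varphi^n\theta$ and use $|\varphi^n-a^n|\le n\rho_0^{n-1}|\varphi-a|$. Then
$$\|g-a^n\|_{L^2(E)}\le n\rho_0^{n-1}\|\varphi-a\|_2+\rho_0^n\|\theta\|_2,\qquad\|g'\|_{L^2(E)}\le n\rho_0^{n-1}\|\varphi'\|_2\|\Theta\|_\infty+\rho_0^n\|\Theta'\|_2 .$$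
The norms on the right, over $i\mathbb R$, are finite: $\varphi-a$ and $\theta$ are $O(1/|y|)$ at infinity, and $\varphi',\Theta'$ are $O(1/|y|^2)$. So both left sides are geometrically small in $n$.

On $I_k$ we have $|\Theta|\le Cd^q$ and $|\Theta'|\le Cd^{q-1}$. Substituting $d=n^{-1/(2q)}v$,
$$\int_{I_k}|g-a^n|^2dy\le C\int_0^\infty e^{-2cnd^{2q}}d^{2q}\,\mathrm dd+C\rho_0^{2n}\le Cn^{-1-\frac1{2q}} .$$
From $g'=n\varphi^{n-1}\varphi'\Theta+\varphi^n\Theta'$ and $n-1\ge n/2$,
$$\int_{I_k}|g'|^2dy\le Cn^2\int_0^\infty e^{-2c(n-1)d^{2q}}d^{2q}\,\mathrm dd+C\int_0^\infty e^{-2cnd^{2q}}d^{2q-2}\,\mathrm dd\le C\big(n^{1-\frac1{2q}}+n^{-1+\frac1{2q}}\big)\le Cn^{1-\frac1{2q}} .$$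
By Lemma 5 and (10), $\|k_g\|_1\le C\big(n^{-1-\frac1{2q}}\,n^{1-\frac1{2q}}\big)^{1/4}\le C$. Also $|g(\infty)|\le1$.

**Step 2: shift by $\varepsilon$.** To use $L^2$ on the half line we need decaying orbits, so we will replace $A$ by $A-\varepsilon I$ and compensate in $\varphi$. All poles of $\varphi$ have positive real part and $\varphi'(z)=O(|z|^{-2})$ at infinity. So there are $\varepsilon_0\in(0,\frac12]$ and $C_0>0$ such that $\varphi$ is analytic with $|\varphi'|\le C_0$ on $\operatorname{Re}z\le\varepsilon_0$. For $0<\varepsilon\le\varepsilon_0$ put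
$$\varphi_\varepsilon(z)=\varphi(z+\varepsilon),\qquad\theta_\varepsilon(z)=\theta(z+\varepsilon),\qquad\psi=\frac{\varphi_\varepsilon}{1+C_0\varepsilon}.$$
For $\operatorname{Re}z\le0$, $|\varphi(z+\varepsilon)|\le|\varphi(z)|+C_0\varepsilon\le1+C_0\varepsilon$, so $|\psi|\le1$ on $\operatorname{Re}z\le0$.

**Step 3: a Bessel inequality for the powers $\psi^m\theta_\varepsilon$.** The aim is to show that these powers are nearly orthogonal on $i\mathbb R$, uniformly in $\varepsilon$. Let $\varepsilon_1=\min\big(\varepsilon_0,\delta,\frac{1-\rho_0}{2C_0}\big)$. We claim that there is $B$, depending only on $\varphi$, with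
$$\frac1{2\pi}\int_{-\infty}^\infty|Q(\psi(iy))|^2|\theta_\varepsilon(iy)|^2dy\le B\sum_m|c_m|^2 \tag{12}$$
for $0<\varepsilon\le\varepsilon_1$ and every polynomial $Q(w)=\sum_mc_mw^m$.

*On $E$.* Here $|\psi(iy)|\le|\varphi(iy+\varepsilon)|\le\rho_0+C_0\varepsilon\le\rho_1:=\frac{1+\rho_0}2<1$. By Cauchy–Schwarz $|Q(\psi)|^2\le(1-\rho_1^2)^{-1}\sum|c_m|^2$, and $\int|\theta_\varepsilon(iy)|^2dy\le C$ by (11).

*On $I_k$.* The points $iy+\varepsilon$, $y\in I_k$, lie within $\sqrt2\,\delta\le2\delta$ of $iy_k$. So $\varphi(iy+\varepsilon)\ne0$ and we can write $\psi(iy)=r(y)e^{i\beta(y)}$ with smooth $\beta$ and $0<r\le1$. Since $\frac{d}{dy}\log\psi(iy)=i(\varphi'/\varphi)(iy+\varepsilon)$,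
$$\beta'(y)=\operatorname{Re}\frac{\varphi'}{\varphi}(iy+\varepsilon)\in\Big[\frac{\tau_k}2,\frac{3\tau_k}2\Big].$$
Over $I_k$, of length $2\delta$, $\beta$ increases by at most $3\delta\tau_k<2\pi$. So $\beta$ is injective modulo $2\pi$, and we may use it as a variable:
$$\int_{I_k}|Q(\psi(iy))|^2dy\le\frac2{\tau_k}\int_0^{2\pi}\sup_{0\le r\le1}|Q(re^{i\beta})|^2d\beta\le C\int_0^{2\pi}|Q(e^{i\beta})|^2d\beta=2\pi C\sum_m|c_m|^2 .$$
The second inequality is the Hardy–Littlewood theorem that the radial maximal function is bounded from $H^2$ of the disc to $L^2$ of the circle. It is what allows us to ignore how $r(y)$ varies. Since $|\theta_\varepsilon|\le C$, (12) follows.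

**Step 4: move to an $s$-dimensional space of orbits.** Now the dimension enters. Fix $x$ and a real functional $\ell$ (extended complex-linearly) with $\|x\|\le1$, $\|\ell\|\le1$. Let $n\ge1/\varepsilon_1$, $\varepsilon=1/n$, $A_\varepsilon=A-\varepsilon I$. For $v\in\mathbb C^s$ let
$$q_v(t)=\ell(e^{tA_\varepsilon}v),\qquad K=\{q_v:v\in\mathbb C^s\}.$$
As $\ell(e^{tA}v)$ is bounded in $t\ge0$ and $e^{tA_\varepsilon}=e^{-\varepsilon t}e^{tA}$, $K$ is a subspace of $L^2(0,\infty)$ with $\dim K\le s$. For $f$ as in (9) define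
$$(f(D)q)(t)=f(\infty)q(t)+\int_0^\infty k_f(u)q(t+u)\,du .$$
Lemma 4(b) for $A_\varepsilon$ gives $f(D)q_v=q_{f(A_\varepsilon)v}$. So $f(D)$ maps $K$ into $K$, and $(fg)(D)=f(D)g(D)$ on $K$. Moreover
$$\|f(D)q\|_2\le\sup_y|f(iy)|\,\|q\|_2\qquad(q\in K). \tag{13}$$
To see this, extend $q$ by $0$ to $t<0$ and let $F(t)=f(\infty)q(t)+\int_0^\infty k_f(u)q(t+u)du$ for $t\in\mathbb R$. On $t\ge0$ it equals $f(D)q$. With $\hat q(\xi)=\int q(t)e^{-i\xi t}dt$ we get $\hat F(\xi)=\big(f(\infty)+\int_0^\infty k_f(u)e^{iu\xi}du\big)\hat q(\xi)=f(i\xi)\hat q(\xi)$, and Plancherel's theorem gives (13). In particular $\psi(D)$ is a contraction on $(K,\|\cdot\|_2)$.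

**Step 5: a trace bound and monotonicity.** We estimate the functionals
$$\ell_m(q)=\big((\psi^m\theta_\varepsilon)(D)q\big)(0)=\int_0^\infty k_m(u)q(u)\,du,\qquad k_m=k_{\psi^m\theta_\varepsilon};$$
there is no constant term since $\theta_\varepsilon(\infty)=0$. By (10) and (12), $\|\sum_mc_mk_m\|_2^2\le B\sum_m|c_m|^2$. Choose $c_m=\overline{\ell_m(q)}$ for $0\le m\le n$:
$$\sum_{m=0}^n|\ell_m(q)|^2=\int_0^\infty\Big(\sum_mc_mk_m\Big)q\,du\le\sqrt B\Big(\sum_{m=0}^n|\ell_m(q)|^2\Big)^{1/2}\|q\|_2 ,$$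
so $\sum_{m=0}^n|\ell_m(q)|^2\le B\|q\|_2^2$. Let $\kappa_m$ be the squared norm of $\ell_m$ as a functional on $(K,\|\cdot\|_2)$. If $(e_i)$ is an orthonormal basis of $K$, then $\kappa_m=\sum_i|\ell_m(e_i)|^2$, and
$$\sum_{m=0}^n\kappa_m=\sum_i\sum_{m=0}^n|\ell_m(e_i)|^2\le B\dim K\le Bs .$$
Next, $\ell_{m+1}=\ell_m\circ\psi(D)$ on $K$ and $\psi(D)$ is a contraction of $K$, so $\kappa_{m+1}\le\kappa_m$. The smallest of the $n+1$ numbers $\kappa_0,\dots,\kappa_n$ is at most their average:
$$\kappa_n\le\frac{Bs}{n+1}. \tag{14}$$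

**Step 6: the key estimate.** We now undo the shift. Since $|q_x(t)|=e^{-t/n}|\ell(e^{tA}x)|\le e^{-t/n}$, $\|q_x\|_2^2\le n/2$. Since $\varphi_\varepsilon(A_\varepsilon)=\varphi(A)$ and $\theta_\varepsilon(A_\varepsilon)=\theta(A)$,
$$\ell\big((\varphi^n\theta)(A)x\big)=\big((\varphi_\varepsilon^n\theta_\varepsilon)(D)q_x\big)(0)=\Big(1+\frac{C_0}n\Big)^n\ell_n(q_x),$$
and by (14)
$$\big|\ell\big((\varphi^n\theta)(A)x\big)\big|\le e^{C_0}\sqrt{\kappa_n}\,\|q_x\|_2\le e^{C_0}\sqrt{\frac{Bs}{n+1}\cdot\frac n2}\le e^{C_0}\sqrt{Bs/2}.$$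
The decay $1/(n+1)$ of $\kappa_n$ cancels exactly the cost $n/2$ of making the orbit square integrable.

**Step 7: conclusion.** For $n\ge1/\varepsilon_1$, Step 1 with Lemma 4(c), Step 6 and $1=\Theta+\theta$ give $|\ell(\varphi(A)^nx)|\le C+C\sqrt s\le C\sqrt s$; take the supremum over $\ell$ and $x$. For $n<1/\varepsilon_1$, $\|\varphi(A)^n\|\le\|\varphi\|_{\mathcal M}^n\le\|\varphi\|_{\mathcal M}^{1/\varepsilon_1}\le C$, using $\|\varphi\|_{\mathcal M}\ge|\varphi(0)|=1$. So $S(s)\le\gamma\sqrt s$. $\blacksquare$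

## 8. Phase stronger than damping: growth of order $\sqrt s$ (Theorem 3, first case)

The upper bound is Theorem 2. For the lower bound let $j:=j_k<2q_k=:2q$ for some $k$, and write $y_0,\tau,a(\cdot),b(\cdot)$ for the data of this contact point in (4). (So here $q$ is the number $q_k$ of this point, and $a(\cdot)$ is a function, not $\varphi(\infty)$.) We use the undamped frequencies of Section 4. They are capped at $\sqrt s$, and we show that this order is reached. The point is the following: at distance $\eta$ from the contact point, the phase $nb(\eta)$ can be large while the damping $na(\eta)$ is still negligible, because $j<2q$. The large phase makes a sum of exponentials behave like a random one.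

**Step 1: the space and the test function.** Fix $m\ge1$. For large integers $n$ put
$$Y=(m/n)^{1/j},\qquad\eta_l=Y\Big(1+\frac lm\Big),\qquad\nu_l=y_0+\eta_l\qquad(l=1,\dots,m).$$
For $n$ large, $Y$ is small, and the $2m$ numbers $\pm\nu_l$ are nonzero and distinct: the $\nu_l$ are distinct; if $y_0=0$, they are all positive; if $y_0\ne0$, they are all close to $y_0$. Let $X$ be the shift space spanned by $\cos\nu_lt,\sin\nu_lt$, of dimension $2m$, with $A=d/dt$. Let
$$c_l=\exp\big\{-in\big(\arg\varphi(iy_0)+\tau\eta_l+b(\eta_l)\big)\big\},\qquad P=\operatorname{Re}\sum_{l=1}^mc_le^{i\nu_lt}\in X .$$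

**Step 2: the image is of size $m$ at $t=0$.** The phases $c_l$ are chosen to cancel those of $\varphi(i\nu_l)^n$. Since $\varphi(A)^n$ multiplies $e^{i\nu_lt}$ by $\varphi(i\nu_l)^n$ and commutes with real parts, (4) gives
$$(\varphi(A)^nP)(0)=\operatorname{Re}\sum_lc_l\varphi(i\nu_l)^n=\sum_{l=1}^me^{-na(\eta_l)} .$$
As $\eta_l\le2Y$ and $nY^j=m$, $na(\eta_l)\le CnY^{2q}=CmY^{2q-j}\to0$ as $n\to\infty$ with $m$ fixed. So for $n$ large the sum is at least $m/e$.

**Step 3: the norm of $P$ is of size $\sqrt m$.** For each $t$, $\sum_lc_le^{i\nu_lt}$ has the same modulus as $\sum_{l=1}^me^{2\pi iF(l)}$, where $2\pi F(x)$ is an affine function of $x$ minus $n\,b(Y(1+x/m))$; indeed $\nu_l$ and $\eta_l$ are affine in $l$. Only the affine part depends on $t$, and it does not affect $F''$. Since $b''(\eta)=b_0\,j(j-1)\eta^{j-2}(1+O(\eta))$ with $b_0\ne0$, for $n$ large $F''$ has constant sign on $0\le x\le m$, and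
$$\frac{c_1}m\le|F''(x)|\le\frac{c_2}m,\qquad\text{because}\quad n\Big(\frac Ym\Big)^2Y^{j-2}=\frac{nY^j}{m^2}=\frac1m,$$
with $c_1,c_2>0$ depending only on $\varphi$. Van der Corput's second-derivative test (Graham–Kolesnik, *Van der Corput's Method of Exponential Sums*, Thm 2.2) says: if $\lambda\le|F''|\le\alpha\lambda$ on an interval $I$, then
$$\Big|\sum_{l\in I}e^{2\pi iF(l)}\Big|\le C\big(\alpha|I|\lambda^{1/2}+\lambda^{-1/2}\big).$$
With $I=(0,m]$, $\lambda=c_1/m$ and $\alpha=c_2/c_1$, the right side is at most $C\sqrt m$. So $\|P\|\le C\sqrt m$, uniformly in $t$ and in large $n$.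

**Step 4: conclusion.** By Steps 2 and 3, $S(2m)\ge\frac{m/e}{C\sqrt m}=c\sqrt m$. For $s\ge2$ put $m=\lfloor s/2\rfloor\ge s/3$; Lemma 3 gives $S(s)\ge S(2m)\ge c\sqrt{s/3}$. Finally $S(1)\ge1$. $\blacksquare$

## 9. Damping at least as strong as phase: boundedness (Theorem 3, second case)

Let $j_k\ge2q_k$ for all $k$. The lower bound $S(s)\ge1$ is Lemma 3. For the upper bound, the direct plan of Section 6 now succeeds: we show $\|\varphi^n\|_{\mathcal M}\le C$. (This is of Brenner–Thomée type.) What ruined Carlson's inequality in Section 6 was the derivative $n\tau_k$ of the linear phase. But a linear phase is a translation of $k$ and costs nothing in $L^1(\mathbb R)$. We localize at each contact point, remove the translation there, and then apply Carlson's inequality. Again $a=\varphi(\infty)$.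

**Step 1: localization.** Choose $\chi_k\in C_c^\infty$ with support in the interior of $I_k$, $0\le\chi_k\le1$, $\chi_k=1$ near $y_k$, and put $\chi=\sum_k\chi_k$. As functions of $y$,
$$\varphi(iy)^n-a^n=\big[(1-\chi)\varphi^n-a^n\big]+\sum_k\chi_k\varphi^n. \tag{15}$$
We show that each term on the right is the Fourier integral $\int_{\mathbb R}k(u)e^{iyu}du$ of a function with $\|k\|_{L^1(\mathbb R)}\le C$. If $G$ and $G'$ are in $L^2(\mathbb R)$ and $k$ is the inverse transform of $G$, then Plancherel's theorem and Lemma 5 give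
$$\|k\|_{L^1(\mathbb R)}^2\le2\pi\|k\|_2\|uk\|_2=\|G\|_2\|G'\|_2. \tag{16}$$

**Step 2: the part away from contact.** There is $\rho\in(0,1)$ with $|\varphi(iy)|\le\rho$ on $\operatorname{supp}(1-\chi)$ and $|a|\le\rho$. Write
$$G=(1-\chi)\varphi^n-a^n=(1-\chi)(\varphi^n-a^n)-\chi a^n .$$
Then $\|G\|_2\le n\rho^{n-1}\|\varphi-a\|_2+\rho^n\|\chi\|_2\le Cn\rho^{n-1}$. The derivative is $G'=-\chi'\varphi^n+(1-\chi)n\varphi^{n-1}\frac{d}{dy}\varphi(iy)$. Since $\chi'$ is supported in $\operatorname{supp}(1-\chi)$, also $\|G'\|_2\le C\rho^n+Cn\rho^{n-1}\le Cn\rho^{n-1}$. By (16), the $L^1$ norm is at most $Cn\rho^{n-1}\le C$.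

**Step 3: the part at a contact point.** Multiply $\chi_k\varphi^n$ by $\varphi(iy_k)^{-n}e^{-in\tau_k(y-y_k)}$. This is a unimodular constant times a factor that translates $k$, so the $L^1$ norm of the inverse transform is unchanged. The substitution $y=y_k+\eta$ only multiplies $k$ by a unimodular factor. By (4) we are left with
$$U(\eta)=\chi_k(y_k+\eta)\exp\big(n(ib_k(\eta)-a_k(\eta))\big).$$
On the support $a_k(\eta)\ge c\,\eta^{2q_k}$. Also $|a_k'(\eta)|+|b_k'(\eta)|\le C|\eta|^{2q_k-1}$: $a_k'$ vanishes at $0$ to order $2q_k-1$, and $b_k'$ to order $j_k-1\ge2q_k-1$ (if $j_k=\infty$, then $b_k\equiv0$). This is the only use of the hypothesis. Hence, with $\eta=n^{-1/(2q_k)}v$,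
$$\|U\|_2^2\le\int e^{-2cn\eta^{2q_k}}d\eta\le Cn^{-\frac1{2q_k}} .$$
In $U'$, the term with $\chi_k'$ lives where $|\eta|$ is bounded below and is exponentially small, and the other term carries the factor $n(ib_k'-a_k')$. With a smaller $c>0$ in the first exponential,
$$\|U'\|_2^2\le Ce^{-cn}+Cn^2\int\eta^{4q_k-2}e^{-2cn\eta^{2q_k}}d\eta\le Ce^{-cn}+Cn^{2-\frac{4q_k-1}{2q_k}}\le Cn^{\frac1{2q_k}} .$$
The two powers of $n$ cancel in (16), so the $L^1$ norm is at most $C$.

**Step 4: conclusion.** By (15), $\varphi(iy)^n-a^n$ is the Fourier integral of a function in $L^1(\mathbb R)$ of norm at most $C$. By (9) it is also the Fourier integral of $k_{\varphi^n}$, extended by $0$ to $u<0$. By uniqueness of Fourier transforms in $L^1(\mathbb R)$ the two functions agree, so $\|k_{\varphi^n}\|_1\le C$ and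
$$\|\varphi(A)^n\|\le\|\varphi^n\|_{\mathcal M}\le1+C$$
for all $n$, all $s$, all norms and all $A$ with $\mu[A]\le0$. $\blacksquare$
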